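\title{The LR-degrees are not an upper semilattice}

\begin{abstract}
For sets $A,B$ of natural numbers, $A\le_{LR}B$ means that every sequence that is Martin-L\"of random relative to $B$ is Martin-L\"of random relative to $A$. We show that two LR-degrees need not have a least upper bound. For every set $X$ we construct sets $A,B,C$ between $X$ and $X'$ in the Turing degrees such that $C$ is an LR-upper bound of $A$ and $B$, while no set lies LR-above both $A$ and $B$ and LR-below both $C$ and $A\oplus B$. Hence the LR-degrees are neither an upper nor a lower semilattice, and the same holds for the LR-degrees of $\Delta^0_2$ sets. The proof works with prefix-free complexity and rests on a comparison of a sum with a product: $C$ can prepare for $k$ possible versions of $A$ and $k$ possible versions of $B$ at a cost proportional to $2k$, whereas an intermediate set would force it to give $k^2$ short descriptions.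
\end{abstract}

\section{Introduction}\label{sec:intro}

We identify subsets of $\mathbb N$ with infinite binary sequences and let $\mu$ be the fair-coin measure on $2^{\mathbb N}$. We write $\le_T$ for Turing reducibility, $X'$ for the halting problem relative to $X$, and $A\oplus B=\{2n:n\in A\}\cup\{2n+1:n\in B\}$ for the Turing join; ``c.e.''\ stands for ``computably enumerable''. A \emph{Martin-L\"of test relative to $A$} is a sequence $(V_n)$ of open subsets of $2^{\mathbb N}$ with $\mu(V_n)\le 2^{-n}$, such that $A$ enumerates, uniformly in $n$, basic cylinders whose union is $V_n$. A sequence $Z$ is \emph{$A$-random} if $Z\notin\bigcap_nV_n$ for every such test.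

Define $A\le_{LR}B$ if every $B$-random sequence is $A$-random. This compares oracles by one ability only, that of detecting regularities: $B$ refutes the randomness of every sequence whose randomness $A$ refutes. The relation is reflexive and transitive. The classes of the equivalence relation $\equiv_{LR}$ (both $A\le_{LR}B$ and $B\le_{LR}A$) are the \emph{LR-degrees}, and $\le_{LR}$ induces a partial order on them. If $A\le_TB$, then every test relative to $A$ is a test relative to $B$, so $A\le_{LR}B$.

In the Turing degrees, $A\oplus B$ is the least upper bound of $A$ and $B$. It is also an upper bound in the LR-degrees, but it is known that it need not be the least one: there are sets $A,B$ with $A\equiv_{LR}\emptyset$ and $B\oplus A\not\equiv_{LR}B$. For such a pair the least upper bound exists and is the degree of $B$, since $A\le_{LR}\emptyset\le_{LR}B$, and $A\oplus B$ lies strictly above it. So the Turing join may overshoot, and one may hope that a more economical operation takes its place. This is the question, posed in \cite{DCR}, that we answer: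
\begin{quote}
Does every pair of LR-degrees have a least upper bound? That is, do the LR-degrees form an upper semilattice?
\end{quote}
The answer is no.

\begin{theorem}\label{thm:main}
For every $X\subseteq\mathbb N$ there are sets $A,B,C$ with $X\le_TA,B,C\le_TX'$ such that $A\le_{LR}C$ and $B\le_{LR}C$, but no set $E\subseteq\mathbb N$ satisfies
\begin{equation}\label{eq:four}
A\le_{LR}E,\qquad B\le_{LR}E,\qquad E\le_{LR}C,\qquad E\le_{LR}A\oplus B .
\end{equation}
\end{theorem}

We call a set $E$ satisfying \eqref{eq:four}, or its degree, an \emph{interpolant}. Any three of the four relations can be met: omitting them in turn, take $E=B$, $A$, $A\oplus B$, $C$.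

\begin{corollary}\label{cor:main}
Let $X,A,B,C$ be as in Theorem~\ref{thm:main}, and let $\mathbf a,\mathbf b,\mathbf c,\mathbf j$ be the LR-degrees of $A$, $B$, $C$, $A\oplus B$. Then $\mathbf a,\mathbf b\le\mathbf c,\mathbf j$, no LR-degree lies above both $\mathbf a,\mathbf b$ and below both $\mathbf c,\mathbf j$, and
\begin{enumerate}
\item[(i)] $\mathbf a,\mathbf b$ are incomparable, and $\mathbf c,\mathbf j$ are incomparable;
\item[(ii)] $\mathbf a,\mathbf b$ have no least upper bound;
\item[(iii)] $\mathbf c,\mathbf j$ have no greatest lower bound.
\end{enumerate}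
Thus the LR-degrees are neither an upper nor a lower semilattice, and witnesses exist between $X$ and $X'$ in the Turing degrees for every $X$. For $X=\emptyset$ all of this also holds in the partial order of the LR-degrees of $\Delta^0_2$ sets.
\end{corollary}

\begin{proof}
The first two assertions restate the theorem. If $\mathbf a\le\mathbf b$ then $\mathbf b$ is an interpolant, if $\mathbf c\le\mathbf j$ then $\mathbf c$ is one, and the two reverse inequalities make $\mathbf a$, respectively $\mathbf j$, an interpolant; this gives (i). A least upper bound of $\mathbf a,\mathbf b$ lies below their upper bounds $\mathbf c,\mathbf j$, and a greatest lower bound of $\mathbf c,\mathbf j$ lies above their lower bounds $\mathbf a,\mathbf b$; either would be an interpolant. The $\Delta^0_2$ sets are the sets computable from $\emptyset'$. For $X=\emptyset$ the four degrees contain such sets, so the same arguments apply inside the smaller order.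
\end{proof}

Section~\ref{sec:K} translates the problem into one about compression. Section~\ref{sec:model} isolates the counting argument in a finite model. Sections~\ref{sec:cond} and~\ref{sec:step} realize the model against one candidate constant, and Section~\ref{sec:constr} iterates this step.

\section{LR-reducibility as compression}\label{sec:K}

\subsection*{Prefix-free complexity}
A \emph{prefix-free oracle machine} is an oracle Turing machine $M$ from binary strings to natural numbers such that, for every oracle $Y$, no string in the domain of $M^Y$ is a proper prefix of another. Fix an effective list $(M_e)$ of these machines and the universal one $U^Y(0^e1p)=M_e^Y(p)$. The complexity $K^Y(x)$ of $x\in\mathbb N$ is the least length of a string $p$ with $U^Y(p)=x$. Pairs of numbers and finite sets of numbers are identified with numbers through fixed computable bijections, so that $K^Y(D)$ makes sense for a finite set $D\subseteq\mathbb N$. For $S\subseteq\mathbb N\times\mathbb N$ put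
\[
\operatorname{wt}(S)=\sum_{(x,n)\in S}2^{-n}.
\]
A pair $(x,n)$ is thought of as a request to give $x$ a description of length $n$, and $2^{-n}$ is its price. We use two textbook facts and one theorem.

\begin{lemma}[Kraft inequality]\label{lem:kraft}
$\sum_x2^{-K^Y(x)}\le1$ for every $Y$. In particular, at most $2^\ell$ numbers $x$ satisfy $K^Y(x)\le\ell$.
\end{lemma}

\begin{lemma}[Kraft--Chaitin theorem, uniform in the oracle]\label{lem:KC}
Let $\Phi$ be a machine that enumerates, from each oracle $Y$, a set $\Phi^Y\subseteq\mathbb N\times\mathbb N$. There is a constant $e$, depending only on $\Phi$, such that for every $Y$ with $\operatorname{wt}(\Phi^Y)\le1$ and every $(x,n)\in\Phi^Y$ we have $K^Y(x)\le n+e$.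
\end{lemma}

\begin{theorem}[Kjos-Hanssen, Miller, Solomon \cite{KMS}]\label{thm:KMS}
$Y\le_{LR}Z$ if and only if there is a constant $c$ with $K^Z(x)\le K^Y(x)+c$ for all $x$.
\end{theorem}

So an LR-degree is the function $K^Y$ up to a bounded error, and a higher degree is a smaller function. A set $E$ is an upper bound of $A$ and $B$ exactly when $K^E\le\min(K^A,K^B)+O(1)$. If some $E$ has $K^E=\min(K^A,K^B)\pm O(1)$, then $E$ is the least upper bound; this is what happens, with $E=B$, when $A\le_{LR}B$. The function $\min(K^A,K^B)+1$ obeys the Kraft inequality, so no simple count forbids such an $E$, and one might guess from this that least upper bounds exist. The two lemmas below show where the guess is vulnerable: an upper bound needs to know little about $A$ and $B$, yet it is forced to compress objects that neither $A$ nor $B$ need compress.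

\subsection*{Upper bounds are covers}
Let $W_Y=\{(x,n):K^Y(x)\le n\}$. By Lemma~\ref{lem:kraft},
\begin{equation}\label{eq:two}
\operatorname{wt}(W_Y)=\sum_x\sum_{n\ge K^Y(x)}2^{-n}=\sum_x2\cdot2^{-K^Y(x)}\le2 .
\end{equation}

\begin{lemma}\label{lem:cover}
If $W_Y\subseteq S$ for some set $S$ that is c.e.\ in $Z$ and has finite weight, then $Y\le_{LR}Z$.
\end{lemma}

\begin{proof}
Choose $r$ with $\operatorname{wt}(S)\le2^r$. The set $\{(x,n+r):(x,n)\in S\}$ is c.e.\ in $Z$ and has weight at most $1$, so Lemma~\ref{lem:KC} gives $e$ with $K^Z(x)\le n+r+e$ for all $(x,n)\in S$. Take $n=K^Y(x)$ and apply Theorem~\ref{thm:KMS}.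
\end{proof}

Thus $C$ is an upper bound of $A$ and $B$ as soon as it enumerates a \emph{superset} of $W_A\cup W_B$ of finite weight. Such a $C$ may cover many possible versions of $A$ and $B$ without knowing which are the true ones.

\subsection*{Upper bounds compress lists}
Let $\lambda(\ell)=\ell+2\lceil\log_2(\ell+1)\rceil$. We shall use
\begin{equation}\label{eq:lambda}
2^\ell(\ell+1)^2\le2^{\lambda(\ell)}\le4\cdot2^\ell(\ell+1)^2 .
\end{equation}

\begin{lemma}\label{lem:list}
There is a constant $e_1$ such that for every oracle $E$, every $\ell\ge1$ and all $x,y$ with $K^E(x),K^E(y)\le\ell$ there is a finite set $D$ with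
\[
x,y\in D,\qquad |D|\le2^\ell,\qquad K^E(D)\le\lambda(\ell)+e_1 .
\]
\end{lemma}

\begin{proof}
For each $\ell\ge1$, enumerate $\{z:K^E(z)\le\ell\}$ from $E$, one new element at a time, and after each new element request $(D,\lambda(\ell))$, where $D$ is the set of elements listed so far. By Lemma~\ref{lem:kraft} there are at most $2^\ell$ requests for $\ell$, each with $|D|\le2^\ell$. By \eqref{eq:lambda} the total weight is at most $\sum_{\ell\ge1}(\ell+1)^{-2}<\sum_{\ell\ge1}\frac1{\ell(\ell+1)}=1$. Let $e_1$ be the constant of Lemma~\ref{lem:KC}, and let $D$ be the first list containing both $x$ and $y$.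
\end{proof}

Suppose $A$ compresses $v$ and $B$ compresses $w$, both to length about $\ell$. Every upper bound $E$ then compresses some set $D\ni v,w$ of size at most about $2^\ell$ to length about $\ell$. The lemma does not say which set: $D$ depends on the order in which $E$ happens to list things. If $E$ is an interpolant, then $C$ and $A\oplus B$ must compress \emph{the same} $D$. Each of them, being an upper bound, compresses some such set; our task is to make their choices disjoint.

\section{A sum against a product}\label{sec:model}

We strip the situation to a finite game. Fix a length, ignore additive constants, and say that an oracle \emph{names} an object if it compresses it to that length; each oracle has a bounded stock of names. There are candidates $v_0,\dots,v_{N-1}$ and $w_0,\dots,w_{N-1}$. We may choose a pair $(i,j)$, and then $A$ names $v_i$ and $B$ names $w_j$. We win if no small set containing $v_i$ and $w_j$ is named both by $C$ and by $A\oplus B$. The plan is to build $C$ before choosing $(i,j)$: we let $C$ name $k$ of the $v_i$ and $k$ of the $w_j$, which takes $2k$ names and keeps $k^2$ pairs available.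 The smallest $k$ with $2k<k^2$ is $k=3$.

\begin{example}\label{ex:three}
Let every oracle have $8$ names, let ``small'' mean at most $6$ elements, and let the $v_i,w_j$ be pairwise distinct. Suppose first that we keep the candidates with indices $0,1,2$. Then $C$ names six elements, and it may also name the small set $F=\{v_0,v_1,v_2,w_0,w_1,w_2\}$, which serves all nine pairs at once. If $A\oplus B$ names $F$ whichever pair we choose, we lose. So the candidates must be selected with an eye on $A\oplus B$.

For each $(i,j)$ let $P_{ij}$ be the union of $\{v_i,w_j\}$ and of the small sets that $A\oplus B$ names if we choose $(i,j)$; then $|P_{ij}|\le2+8\cdot6=50$. Take $N=1801$ and draw $i_1,i_2,i_3,j_1,j_2,j_3$ independently and uniformly. There are $18$ events ``$v_{i_{x'}}\in P_{i_xj_y}$'' with $x'\ne x$ and $18$ events ``$w_{j_{y'}}\in P_{i_xj_y}$'' with $y'\ne y$. Each has probability at most $50/1801$, and $36\cdot50=1800$, so some draw avoids them all. Let $F$ now be the set of the six candidates drawn. For each of the nine pairs, $P_{ij}\cap F=\{v_i,w_j\}$. A small set $D$ that contains $v_i,w_j$ and is named by $A\oplus B$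 satisfies $D\subseteq P_{ij}$, so $D\cap F=\{v_i,w_j\}$ determines the pair. To spoil all nine pairs, $C$ would have to name nine different sets, and it has eight names. We choose a pair that $C$ has not spoiled.
\end{example}

The example shows the role of each upper bound: $A\oplus B$ forces $D$ to be particular to the pair $(i,j)$, and $C$ cannot pay for a particular set for every pair. It also shows why lists are needed. An oracle that compresses $v$ and $w$ to length $\ell$ compresses $\{v,w\}$ to length $2\ell+O(1)$ by concatenating descriptions; but $k\le2^\ell$ if $C$ is to compress $k$ candidates to length $\ell$, so $k^2\le2^{2\ell}$ and nothing is contradicted at length $2\ell$. Lemma~\ref{lem:list} works at length $\ell+O(\log\ell)$.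

Here is the general form of the count. The two lists of candidates may overlap.

\begin{lemma}\label{lem:grid}
Let $k,p\ge1$ and $N>2k^2(k-1)p$. Let $v_0,\dots,v_{N-1}$ be distinct, let $w_0,\dots,w_{N-1}$ be distinct, and for $i,j<N$ let $P_{ij}$ be a set with $v_i,w_j\in P_{ij}$ and $|P_{ij}|\le p$. There are $\mathcal I,\mathcal J\subseteq\{0,\dots,N-1\}$ of size $k$ with the following property: for every family $\mathcal D$ of fewer than $k^2$ sets there is $(i,j)\in\mathcal I\times\mathcal J$ such that no $D\in\mathcal D$ satisfies $\{v_i,w_j\}\subseteq D\subseteq P_{ij}$.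
\end{lemma}

\begin{proof}
Draw $i_1,\dots,i_k,j_1,\dots,j_k$ independently and uniformly from $\{0,\dots,N-1\}$. Let $x\ne x'$ and $y$ be given. Once $i_x$ and $j_y$ are fixed, at most $p$ values $i'$ have $v_{i'}\in P_{i_xj_y}$, and $i_{x'}$ is independent of $(i_x,j_y)$; so the event $v_{i_{x'}}\in P_{i_xj_y}$ has probability at most $p/N$. The same bound holds for the event $w_{j_{y'}}\in P_{i_xj_y}$ with $y\ne y'$, with the roles of the two lists exchanged. There are $2k^2(k-1)$ events, of total probability less than $1$. Fix a draw that avoids all of them. If $i_x=i_{x'}$ with $x\ne x'$, then $v_{i_{x'}}=v_{i_x}\in P_{i_xj_1}$, which is excluded; so $\mathcal I=\{i_1,\dots,i_k\}$ has size $k$, and so has $\mathcal J=\{j_1,\dots,j_k\}$. For $i,i'\in\mathcal I$ and $j,j'\in\mathcal J$ we have $v_{i'}\notin P_{ij}$ if $i'\ne i$, and $w_{j'}\notin P_{ij}$ if $j'\ne j$.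

Suppose that for every $(i,j)\in\mathcal I\times\mathcal J$ some $D_{ij}\in\mathcal D$ has $\{v_i,w_j\}\subseteq D_{ij}\subseteq P_{ij}$. If $(i,j)\ne(i',j')$, then either $i\ne i'$ and $v_{i'}\in D_{i'j'}\setminus D_{ij}$, or $j\ne j'$ and $w_{j'}\in D_{i'j'}\setminus D_{ij}$. So the $D_{ij}$ are pairwise distinct and $|\mathcal D|\ge k^2$.
\end{proof}

The model takes three things for granted: that $N$ can be as large as we like while the names stay short; that covering one alternative costs $C$ little; and that the families named by $A\oplus B$ and by $C$ are known before the oracles are finished. The next two sections secure these.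

\section{Conditions and cheap types}\label{sec:cond}

Fix $X$ for the rest of the paper.

\subsection*{Oracles given by sequences}
For $\alpha\in\mathbb N^{\mathbb N}$ let $\operatorname{graph}(\alpha)$ be the set of codes of the pairs $(n,\alpha(n))$. We write $K^\alpha$ and $W_\alpha$ for $K^Y$ and $W_Y$ with $Y=X\oplus\operatorname{graph}(\alpha)$, and $K^{\alpha,\beta}$ for $K^Y$ with $Y=X\oplus(\operatorname{graph}(\alpha)\oplus\operatorname{graph}(\beta))$. The sets $A,B,C$ will be $X\oplus\operatorname{graph}(\alpha)$, $X\oplus\operatorname{graph}(\beta)$, $X\oplus\operatorname{graph}(\gamma)$ for sequences $\alpha,\beta,\gamma$ built by finite extension.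

For finite strings $a$ of numbers, $\preceq$ is the prefix order and $av$ is $a$ followed by the entry $v$. A string $a$ answers the questions ``is $(n,y)$ in the graph?''\ for $n<|a|$. Let $K^a(x)$ be the least length of a $p$ such that $U$ outputs $x$ on input $p$ when its questions are answered by $X$ and by $a$, and no question $(n,y)$ with $n\ge|a|$ is put to the graph; $K^a(x)=\infty$ if there is no such $p$. Define $K^{a,b}$ in the same way from two strings. Three properties are immediate from the definition, the second because a halting computation asks finitely many questions; they hold equally for $K^{a,b}$.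
\begin{enumerate}
\item[(M1)] If $a\preceq a'\prec\alpha$, then $K^a\ge K^{a'}\ge K^\alpha$.
\item[(M2)] For each $x$, $K^\alpha(x)=K^a(x)$ for every sufficiently long $a\prec\alpha$.
\item[(M3)] The relation $K^a(x)\le n$ between $a,x,n$ is c.e.\ in $X$.
\end{enumerate}
Let $W_a=\{(x,n):K^a(x)\le n\}$. By (M1) and (M2), $W_a$ increases with $a$ and $W_\alpha=\bigcup_{a\prec\alpha}W_a$; by \eqref{eq:two}, $\operatorname{wt}(W_a)\le2$. For $L\in\mathbb N$ let $\mathcal D_L(a)=\{D:K^a(D)\le L\}$, a family of finite sets, and define $\mathcal D_L(a,b)$, $\mathcal D_L(\alpha,\beta)$ from $K^{a,b}$, $K^{\alpha,\beta}$ in the same way. These families increase with the strings, and by (M1) and Lemma~\ref{lem:kraft} they have at most $2^L$ members.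

The entries of $\gamma$ are read as pairs $(x,n)$, so that the range $\operatorname{ran}\gamma\subseteq\mathbb N\times\mathbb N$ is the cover that $C$ enumerates. The entries of $\alpha$ and $\beta$ are read, through a computable bijection, as elements of
\[
I=\{(m,t,i):m\ge1,\ 0\le t<4^m,\ i\in\mathbb N\}.
\]
The element $(m,t,i)$ has \emph{level} $m$ and \emph{type} $(m,t)$. The first entry of each type receives a short name, and its length does not depend on $i$; this is what allows an arbitrarily large $N$.

\begin{lemma}\label{lem:name}
There is a constant $e_0$ such that for every $\alpha$ and every type $(m,t)$, if $v$ is the first entry of $\alpha$ of type $(m,t)$, then $K^\alpha(v)\le3m+e_0$.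
\end{lemma}

\begin{proof}
From $X\oplus\operatorname{graph}(\alpha)$ compute $\alpha(0),\alpha(1),\dots$ and request $(v,3m)$ whenever an entry $v$ of level $m$ is the first of its type. The total weight is at most $\sum_{m\ge1}4^m2^{-3m}=1$. Apply Lemma~\ref{lem:KC}.
\end{proof}

\subsection*{Conditions}
When we append $v_i$ to $a$, the universal machine may react by compressing much more than $v_i$, now or after later entries, and $C$ must cover all of it. To measure this future liability we restrict the future. A \emph{condition} is a pair $(a,R)$ of a string $a$ and a finite set $R$ of forbidden types. Let $\operatorname{ext}(a,R)$ be the set of strings $a'\succeq a$ whose entries beyond $a$ have types outside $R$, and let $[a,R]$ be the set of sequences $\alpha\succ a$ whose entries beyond $a$ have types outside $R$. The \emph{reserve} of the condition is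
\[
r(a,R)=\sup\{\operatorname{wt}(W_{a'}\setminus W_a):a'\in\operatorname{ext}(a,R)\}.
\]

\begin{lemma}\label{lem:reserve}
Let $(a,R)$ be a condition.
\begin{enumerate}
\item[(R1)] $\operatorname{wt}(W_a)+r(a,R)\le2$.
\item[(R2)] If $a'\in\operatorname{ext}(a,R)$ and $R'\supseteq R$, then $\operatorname{ext}(a',R')\subseteq\operatorname{ext}(a,R)$, $[a',R']\subseteq[a,R]$, and $\operatorname{wt}(W_{a'}\setminus W_a)+r(a',R')\le r(a,R)$.
\item[(R3)] For every $\eta>0$ there is $a'\in\operatorname{ext}(a,R)$ with $r(a',R)<\eta$.
\item[(R4)] If $\alpha\in[a,R]$, then $\operatorname{wt}(W_\alpha\setminus W_a)\le r(a,R)$.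
\end{enumerate}
\end{lemma}

\begin{proof}
(R1) holds because $\operatorname{wt}(W_a)+\operatorname{wt}(W_{a'}\setminus W_a)=\operatorname{wt}(W_{a'})\le2$ for $a'\succeq a$. In (R2) the inclusions hold by definition, and for $a''\in\operatorname{ext}(a',R')$ we have $\operatorname{wt}(W_{a'}\setminus W_a)+\operatorname{wt}(W_{a''}\setminus W_{a'})=\operatorname{wt}(W_{a''}\setminus W_a)\le r(a,R)$; take the supremum over $a''$. For (R3) choose $a'$ with $\operatorname{wt}(W_{a'}\setminus W_a)>r(a,R)-\eta$ and apply (R2). For (R4), $W_\alpha\setminus W_a$ is the increasing union of the sets $W_{a'}\setminus W_a$ with $a\preceq a'\prec\alpha$, and these $a'$ lie in $\operatorname{ext}(a,R)$.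
\end{proof}

By (R3) we can make the reserve small, but after that there is nothing to choose between: we need $N$ incompatible alternatives, each cheap \emph{relative to a common stem}. For a given type the reaction to some alternative may be large. But a large reaction uses up part of the total weight $2$, and there are $4^m$ types of level $m$ to try.

\begin{lemma}\label{lem:cheap}
Let $(a,R)$ be a condition, and let $m\ge1$ be such that no entry of $a$ and no type in $R$ has level $m$. Let $N\ge1$, $\delta=4^{1-m}$ and $R^*=R\cup\{(m,t):t<4^m\}$. There are $t<4^m$ and $\bar a\in\operatorname{ext}(a,R)$ with no entry of type $(m,t)$ such that, for all $i<N$ and all $a'\in\operatorname{ext}(\bar a\,(m,t,i),R^*)$,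
\[
a'\in\operatorname{ext}(a,R)\qquad\text{and}\qquad\operatorname{wt}(W_{a'}\setminus W_{\bar a})<\delta .
\]
\end{lemma}

\begin{proof}
We try the types $(m,0),(m,1),\dots$ in turn. Let $a^0=a$. Suppose $t<4^m$ and $a^t\in\operatorname{ext}(a,R)$ has no entry of type $(m,t')$ with $t'\ge t$. Every $a'\in\operatorname{ext}(a^t(m,t,i),R^*)$ lies in $\operatorname{ext}(a,R)$, because $(m,t)\notin R$ and $R^*\supseteq R$. For $i<N$ let
\[
\pi_i=\sup\{\operatorname{wt}(W_{a'}\setminus W_{a^t}):a'\in\operatorname{ext}(a^t(m,t,i),R^*)\}.
\]
If $\pi_i<\delta$ for all $i<N$, we may stop with $\bar a=a^t$. If $\pi_i>\delta/2$ for some $i<N$, we may continue by choosing $a^{t+1}\in\operatorname{ext}(a^t(m,t,i),R^*)$ with $\operatorname{wt}(W_{a^{t+1}})>\operatorname{wt}(W_{a^t})+\delta/2$. The only new entry of level $m$ is $(m,t,i)$, since $R^*$ forbids the level afterwards, so $a^{t+1}$ has no entry of type $(m,t')$ with $t'\ge t+1$. At least one of the two moves is available. (They overlap so that $X'$ can find an available one; see Section~\ref{sec:constr}.) Continuing $4^m$ times would give a string with $\operatorname{wt}(W_{a^{4^m}})>4^m\delta/2=2$,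 which is impossible. So we stop at some $t<4^m$.
\end{proof}

The proof shows why conditions carry forbidden types. If $a^{t+1}$ were allowed entries of level $m$ after $(m,t,i)$, one continuation could spend all the types of level $m$ for a gain of $\delta/2$. The bound in the lemma holds only for extensions that avoid $R^*$, so the prohibition must be kept forever. As $R^*$ is finite, fresh levels remain.

\subsection*{Freezing the cover}
The family named by $A\oplus B$ will be frozen by choosing strings that maximize it. For $C$ this is not enough. If we maximize $|\mathcal D_L(\rho)|$ among all strings $\rho$ whose range has weight below the budget $\theta$, the maximizing $\rho$ may come arbitrarily close to $\theta$ and leave no room for what remains to be covered. We lower the budget instead, in such a way that the room left is bounded below in advance.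

\begin{lemma}\label{lem:ladder}
Let $\tau$ be a string, $L\in\mathbb N$, and $\theta_0<\theta$ rationals with $\operatorname{wt}(\operatorname{ran}\tau)<\theta_0$. Let $g=(\theta-\theta_0)/(2^L+1)$. There are $\rho\succeq\tau$ and a rational $\theta^*\le\theta$ such that $\operatorname{wt}(\operatorname{ran}\rho)<\theta^*-g$ and
\[
\mathcal D_L(\rho')=\mathcal D_L(\rho)\quad\text{for all }\rho'\succeq\rho\text{ with }\operatorname{wt}(\operatorname{ran}\rho')<\theta^*.
\]
\end{lemma}

\begin{proof}
For $0\le l\le2^L+1$ let $\theta_l=\theta_0+lg$, so that $\theta_{2^L+1}=\theta$, and let $n_l$ be the maximum of $|\mathcal D_L(\rho)|$ over all $\rho\succeq\tau$ with $\operatorname{wt}(\operatorname{ran}\rho)<\theta_l$; the string $\tau$ itself is admissible. The $2^L+2$ numbers $n_l$ are nondecreasing and take values in $\{0,\dots,2^L\}$, so $n_l=n_{l+1}$ for some $l\le2^L$. Let $\rho$ attain $n_l$ and let $\theta^*=\theta_{l+1}$. Then $\operatorname{wt}(\operatorname{ran}\rho)<\theta_l=\theta^*-g$. If $\rho'\succeq\rho$ and $\operatorname{wt}(\operatorname{ran}\rho')<\theta^*$, then $\mathcal D_L(\rho')\supseteq\mathcal D_L(\rho)$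 and $|\mathcal D_L(\rho')|\le n_{l+1}=|\mathcal D_L(\rho)|$.
\end{proof}

\section{One step}\label{sec:step}

A \emph{state} is a tuple $\mathbf s=(a,R,b,Q,\sigma,\theta)$, where $(a,R)$ and $(b,Q)$ are conditions, $\sigma$ is a string, $\theta$ is rational, and
\begin{equation}\label{eq:cost}
\operatorname{cost}(\mathbf s):=\operatorname{wt}(\operatorname{ran}\sigma\cup W_a\cup W_b)+r(a,R)+r(b,Q)<\theta .
\end{equation}
By (R4), this says that the cover begun by $\sigma$ can absorb $W_\alpha\cup W_\beta$ within the budget $\theta$, whichever $\alpha\in[a,R]$ and $\beta\in[b,Q]$ we end up with. A state $(a^*,R^*,b^*,Q^*,\sigma^*,\theta^*)$ \emph{extends} $\mathbf s$ if $a^*\in\operatorname{ext}(a,R)$, $R^*\supseteq R$, $b^*\in\operatorname{ext}(b,Q)$, $Q^*\supseteq Q$, $\sigma^*\succeq\sigma$ and $\theta^*\le\theta$. A triple $(\alpha,\beta,\gamma)$ of sequences \emph{obeys} $\mathbf s$ if $\alpha\in[a,R]$, $\beta\in[b,Q]$, $\gamma\succ\sigma$, and $\operatorname{wt}(\operatorname{ran}\rho)<\theta$ for every finite $\rho\prec\gamma$.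

By Theorem~\ref{thm:KMS}, an interpolant comes with a constant $c$. One step of the construction removes all interpolants with a given $c$ simultaneously.

\begin{proposition}\label{prop:step}
Let $\mathbf s=(a,R,b,Q,\sigma,\theta)$ be a state, $c\in\mathbb N$, and $\epsilon>0$ rational. There is a state $\mathbf s^*=(a^*,R^*,b^*,Q^*,\sigma^*,\theta^*)$ extending $\mathbf s$, with $a^*,b^*,\sigma^*$ strictly longer than $a,b,\sigma$, such that every triple $(\alpha,\beta,\gamma)$ obeying $\mathbf s^*$ satisfies:
\begin{enumerate}
\item[(i)] $\operatorname{wt}((W_\alpha\cup W_\beta)\setminus\operatorname{ran}\sigma^*)\le\epsilon$;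
\item[(ii)] no $E\subseteq\mathbb N$ satisfies all of
\begin{equation}\label{eq:fourK}
K^E\le K^\alpha+c,\qquad K^E\le K^\beta+c,\qquad K^\gamma\le K^E+c,\qquad K^{\alpha,\beta}\le K^E+c .
\end{equation}
\end{enumerate}
\end{proposition}

\begin{proof}
\emph{Parameters.} Choose a rational $q>0$ with $\operatorname{cost}(\mathbf s)<\theta-q$; this is the room we may spend. For $m\ge1$ put
\[
\delta=4^{1-m},\qquad k=\Big\lfloor\frac{q}{8\delta}\Big\rfloor,\qquad\ell=3m+e_0+c,\qquad L=\lambda(\ell)+e_1+c .
\]
Here $k$ is the number of alternatives of price $\delta$ that we can afford on each side, $\ell$ is the length to which $E$ will compress the candidates, and $L$ is the length to which $\gamma$ and $(\alpha,\beta)$ will compress the list made by $E$. We have $q/(8\delta)=q4^m/32$, so $k\ge q4^m/64$ and $k^2\ge2^{-12}q^216^m$ once $q4^m\ge32$, while $2^L\le8^m\cdot2^{e_0+e_1+2c+2}(3m+e_0+c+1)^2$ by \eqref{eq:lambda}. Fix $m$ so large that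
\begin{equation}\label{eq:k2}
k^2>2^L
\end{equation}
and that no entry of $a,b$ and no type in $R,Q$ has level $m$. Then put
\[
p=2^{L+\ell}+2,\quad N=2k^2(k-1)p+1,\quad g=\frac{q}{2(2^L+1)},\quad\eta=\min\Big\{\frac{q}{8k^2},\frac g3,\frac\epsilon3\Big\}.
\]

\emph{The alternatives.} Lemma~\ref{lem:cheap}, applied with $m,N$ to $(a,R)$ and to $(b,Q)$, gives $t,\bar a,R^*$ and $u,\bar b,Q^*$. For $i,j<N$ let $v_i=(m,t,i)$ and $w_j=(m,u,j)$. The strings that freeze the join will depend on both $i$ and $j$, so there will be $k^2$ of them on each side, too many to cover at price $\delta$. We therefore exhaust the reserve first, at a point where the strings depend on one index only: by (R3) choose $a_i\in\operatorname{ext}(\bar av_i,R^*)$ and $b_j\in\operatorname{ext}(\bar bw_j,Q^*)$ with $r(a_i,R^*)<\eta$ and $r(b_j,Q^*)<\eta$. By Lemma~\ref{lem:cheap},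
\begin{equation}\label{eq:delta}
\operatorname{wt}(W_{a_i}\setminus W_{\bar a})<\delta,\qquad\operatorname{wt}(W_{b_j}\setminus W_{\bar b})<\delta .
\end{equation}

\emph{Freezing the join.} For $i,j<N$ choose $a_{ij}\in\operatorname{ext}(a_i,R^*)$ and $b_{ij}\in\operatorname{ext}(b_j,Q^*)$ so that $|\mathcal D_L(a_{ij},b_{ij})|$ is as large as possible; it is bounded by $2^L$. Then
\begin{equation}\label{eq:frozen}
\mathcal D_L(\alpha,\beta)=\mathcal D_L(a_{ij},b_{ij})\qquad\text{for all }\alpha\in[a_{ij},R^*],\ \beta\in[b_{ij},Q^*].
\end{equation}
Indeed, $\supseteq$ holds by (M1). If $D\in\mathcal D_L(\alpha,\beta)$, then by (M2) $D\in\mathcal D_L(a',b')$ for some $a_{ij}\preceq a'\prec\alpha$ and $b_{ij}\preceq b'\prec\beta$; these strings lie in $\operatorname{ext}(a_i,R^*)$ and $\operatorname{ext}(b_j,Q^*)$, so maximality gives $\mathcal D_L(a',b')=\mathcal D_L(a_{ij},b_{ij})$. By (R2),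
\begin{equation}\label{eq:eta}
\operatorname{wt}(W_{a_{ij}}\setminus W_{a_i})+r(a_{ij},R^*)<\eta,\qquad\operatorname{wt}(W_{b_{ij}}\setminus W_{b_j})+r(b_{ij},Q^*)<\eta .
\end{equation}

\emph{The grid.} Let $P_{ij}$ be the union of $\{v_i,w_j\}$ and of all $D\in\mathcal D_L(a_{ij},b_{ij})$ with $|D|\le2^\ell$. Then $|P_{ij}|\le2+2^L2^\ell=p$. Let $\mathcal I,\mathcal J$ be the sets of size $k$ given by Lemma~\ref{lem:grid}.

\emph{One cover for the whole grid.} Let $\mathcal U=\bigcup_{(i,j)\in\mathcal I\times\mathcal J}(W_{a_{ij}}\cup W_{b_{ij}})$. Since $W_{\bar a}\subseteq W_{a_i}\subseteq W_{a_{ij}}$ and $W_{\bar b}\subseteq W_{b_j}\subseteq W_{b_{ij}}$, the set $\operatorname{ran}\sigma\cup\mathcal U$ is the union of the following pieces: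
\[
\begin{array}{lll}
\text{piece}&\text{number}&\text{weight of each}\\[2pt]
\operatorname{ran}\sigma\cup W_{\bar a}\cup W_{\bar b}&1&<\theta-q\\
W_{a_i}\setminus W_{\bar a},\ \ W_{b_j}\setminus W_{\bar b}&2k&<\delta\\
W_{a_{ij}}\setminus W_{a_i},\ \ W_{b_{ij}}\setminus W_{b_j}&2k^2&<\eta
\end{array}
\]
The second and third bounds are \eqref{eq:delta} and \eqref{eq:eta}. For the first, $\bar a\in\operatorname{ext}(a,R)$ and $\bar b\in\operatorname{ext}(b,Q)$ give $\operatorname{wt}(W_{\bar a}\setminus W_a)\le r(a,R)$ and $\operatorname{wt}(W_{\bar b}\setminus W_b)\le r(b,Q)$, so the weight is at most $\operatorname{cost}(\mathbf s)$. Since $2k\delta\le q/4$ and $2k^2\eta\le q/4$,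
\[
\operatorname{wt}(\operatorname{ran}\sigma\cup\mathcal U)<\theta-q+\tfrac q4+\tfrac q4=\theta-\tfrac q2 .
\]
Choose a string $\tau$ properly extending $\sigma$ with
\begin{equation}\label{eq:tau}
\operatorname{wt}(\operatorname{ran}\tau)<\theta-\tfrac q2,\qquad\operatorname{wt}(\mathcal U\setminus\operatorname{ran}\tau)<\eta :
\end{equation}
append to $\sigma$ finitely many elements of $\mathcal U$ that carry all but less than $\eta$ of its weight, and then one pair $(0,n)$ with $n$ so large that the first inequality survives.

\emph{Freezing the cover and choosing the pair.} Apply Lemma~\ref{lem:ladder} to $\tau$, $L$, $\theta_0=\theta-q/2$ and $\theta$; its $g$ is the $g$ fixed above, before $\eta$. We obtain $\rho$ and $\theta^*$. By \eqref{eq:k2}, $|\mathcal D_L(\rho)|\le2^L<k^2$, so Lemma~\ref{lem:grid} gives $(i,j)\in\mathcal I\times\mathcal J$ such that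
\begin{equation}\label{eq:pair}
\text{no }D\in\mathcal D_L(\rho)\text{ satisfies }\{v_i,w_j\}\subseteq D\subseteq P_{ij}.
\end{equation}
Let $\mathbf s^*=(a_{ij},R^*,b_{ij},Q^*,\rho,\theta^*)$.

\emph{$\mathbf s^*$ is a state extending $\mathbf s$.} We have $a_{ij}\in\operatorname{ext}(\bar av_i,R^*)$ by (R2), hence $a_{ij}\in\operatorname{ext}(a,R)$ by Lemma~\ref{lem:cheap}, and $a_{ij}\succeq\bar av_i$ is longer than $a$. The same holds for $b_{ij}$ with $\bar bw_j,Q^*,b,Q$. Also $\rho\succeq\tau$ properly extends $\sigma$, and $\theta^*\le\theta$ is rational. Since $W_{a_{ij}}\cup W_{b_{ij}}\subseteq\mathcal U$ and $\operatorname{ran}\rho\supseteq\operatorname{ran}\tau$, the bounds \eqref{eq:tau} and \eqref{eq:eta} give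
\begin{equation}\label{eq:rest}
\operatorname{wt}((W_{a_{ij}}\cup W_{b_{ij}})\setminus\operatorname{ran}\rho)+r(a_{ij},R^*)+r(b_{ij},Q^*)<3\eta .
\end{equation}
Hence $\operatorname{cost}(\mathbf s^*)<\operatorname{wt}(\operatorname{ran}\rho)+3\eta<(\theta^*-g)+g=\theta^*$.

Now let $(\alpha,\beta,\gamma)$ obey $\mathbf s^*$.

\emph{Proof of (i).} The set $(W_\alpha\cup W_\beta)\setminus\operatorname{ran}\rho$ is contained in the union of $(W_{a_{ij}}\cup W_{b_{ij}})\setminus\operatorname{ran}\rho$, $W_\alpha\setminus W_{a_{ij}}$ and $W_\beta\setminus W_{b_{ij}}$. By (R4) and \eqref{eq:rest} its weight is less than $3\eta\le\epsilon$.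

\emph{Proof of (ii).} Suppose $E$ satisfies \eqref{eq:fourK}. Since $\bar av_i\prec\alpha$ and $\bar a$ has no entry of type $(m,t)$, the first entry of $\alpha$ of that type is $v_i$; for the same reason the first entry of $\beta$ of type $(m,u)$ is $w_j$. By Lemma~\ref{lem:name} and the first two inequalities of \eqref{eq:fourK}, $K^E(v_i),K^E(w_j)\le3m+e_0+c=\ell$. Lemma~\ref{lem:list} gives $D\ni v_i,w_j$ with $|D|\le2^\ell$ and $K^E(D)\le\lambda(\ell)+e_1$. By the fourth inequality, $K^{\alpha,\beta}(D)\le L$, so $D\in\mathcal D_L(a_{ij},b_{ij})$ by \eqref{eq:frozen}, and therefore $D\subseteq P_{ij}$. By the third inequality, $K^\gamma(D)\le L$, so by (M2) $D\in\mathcal D_L(\rho')$ for some $\rho\preceq\rho'\prec\gamma$. As $\operatorname{wt}(\operatorname{ran}\rho')<\theta^*$, Lemma~\ref{lem:ladder} gives $D\in\mathcal D_L(\rho)$. This contradicts \eqref{eq:pair}.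
\end{proof}

\begin{remark}
The exponents in ``$4^m$ types'' and ``names of length $3m$'' are constrained from two sides. With $2^{xm}$ types and names of length $ym$, Lemma~\ref{lem:name} needs $\sum_m2^{(x-y)m}<\infty$, that is $x<y$, while $k$ is of order $2^{xm}$ and $2^L$ is of order $m^22^{ym}$, so that \eqref{eq:k2} holds for large $m$ when $y<2x$. We took $x=2$, $y=3$.
\end{remark}

\section{The construction}\label{sec:constr}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\mathbf s_0$ have empty strings, $R=Q=\emptyset$ and $\theta=5$. If $w$ is the weight of $W_a$ for the empty string $a$, then (R1) gives $\operatorname{cost}(\mathbf s_0)\le w+2(2-w)\le4<5$, so $\mathbf s_0$ is a state. Given $\mathbf s_n=(a^n,R^n,b^n,Q^n,\sigma^n,\theta^n)$, let $\mathbf s_{n+1}$ be obtained from Proposition~\ref{prop:step} with $c=n$ and $\epsilon=2^{-n}$. The strings grow properly; let $\alpha,\beta,\gamma$ be the limits of $a^n,b^n,\sigma^n$, and let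
\[
A=X\oplus\operatorname{graph}(\alpha),\qquad B=X\oplus\operatorname{graph}(\beta),\qquad C=X\oplus\operatorname{graph}(\gamma).
\]
Each of these sets computes $X$.

\emph{The triple $(\alpha,\beta,\gamma)$ obeys every $\mathbf s_n$.} By (R2) and induction, $a^{n'}\in\operatorname{ext}(a^n,R^n)$ and $b^{n'}\in\operatorname{ext}(b^n,Q^n)$ for $n'\ge n$, so $\alpha\in[a^n,R^n]$ and $\beta\in[b^n,Q^n]$. A finite $\rho\prec\gamma$ is a prefix of some $\sigma^{n'}$ with $n'\ge n$, and $\operatorname{wt}(\operatorname{ran}\sigma^{n'})<\theta^{n'}\le\theta^n$ by \eqref{eq:cost}.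

\emph{$A,B\le_{LR}C$.} By Proposition~\ref{prop:step}(i), $(W_\alpha\cup W_\beta)\setminus\operatorname{ran}\gamma$ has weight at most $2^{-n}$ for all $n$. Every pair has positive weight, so this set is empty. The set $\operatorname{ran}\gamma$ is c.e.\ in $C$ and has weight at most $\theta^0=5$. Apply Lemma~\ref{lem:cover}.

\emph{There is no interpolant.} Suppose $E$ satisfies \eqref{eq:four}. Since $A\oplus B\le_TX\oplus(\operatorname{graph}(\alpha)\oplus\operatorname{graph}(\beta))$, the set $E$ is also LR-below the latter. Theorem~\ref{thm:KMS} yields four constants, and \eqref{eq:fourK} holds with their maximum $c$. This contradicts Proposition~\ref{prop:step}(ii) for the state $\mathbf s_{c+1}$.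

\emph{$A,B,C\le_TX'$.} It suffices to show that $X'$ can compute $\mathbf s^*$ from $\mathbf s,c,\epsilon$ in Proposition~\ref{prop:step}, for then $X'$ computes $\alpha,\beta,\gamma$ and their graphs. Recall that $X'$ decides every existential question whose instances are c.e.\ in $X$. A real $z$ is \emph{left-c.e.\ in $X$} if the set of rationals below $z$ is c.e.\ in $X$; then $X'$ decides whether a given rational is below $z$, and so computes $z$ to any precision. By (M3), the weight of the union of a finite set with finitely many sets $W_a$ is left-c.e.\ in $X$, uniformly in the data. So is $S(a,R)=\sup\{\operatorname{wt}(W_{a'}):a'\in\operatorname{ext}(a,R)\}$, because $\operatorname{ext}(a,R)$ is computable. The reals that occur in the proofs are sums and differences of these and of rationals: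
\begin{gather*}
r(a,R)=S(a,R)-\operatorname{wt}(W_a),\qquad\pi_i=S(a^t(m,t,i),R^*)-\operatorname{wt}(W_{a^t}),\\
\operatorname{wt}(\mathcal U\setminus\operatorname{ran}\tau)=\operatorname{wt}(\mathcal U\cup\operatorname{ran}\tau)-\operatorname{wt}(\operatorname{ran}\tau).
\end{gather*}
So $X'$ computes them uniformly, and a strict inequality between them, if true, is eventually verified by $X'$. We go through the choices.
\begin{itemize}
\item The objects $q$, $a_i$, $b_j$, $\tau$, and the strings $a^{t+1}$ in Lemma~\ref{lem:cheap}, are specified by decidable requirements and strict inequalities of this kind. They exist, so a search with oracle $X'$ finds them.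
\item In Lemma~\ref{lem:cheap}, for each $i<N$ at least one of $\pi_i<\delta$ and $\pi_i>\delta/2$ holds, and $X'$ waits until one is verified. If the first is verified for all $i<N$ we stop; otherwise we continue with an $i$ for which the second was verified. This is the only place where it matters that the lemma concerns finitely many $i$.
\item The question whether $|\mathcal D_L(a',b')|\ge n$ for some $a'\in\operatorname{ext}(a_i,R^*)$, $b'\in\operatorname{ext}(b_j,Q^*)$ is existential with instances c.e.\ in $X$, by (M3). So $X'$ finds the maximal $n\le2^L$; a search then finds $a_{ij},b_{ij}$ attaining it, and $\mathcal D_L(a_{ij},b_{ij})$ is enumerated until its $n$ members have appeared. The numbers $n_l$, the string $\rho$ and the family $\mathcal D_L(\rho)$ in Lemma~\ref{lem:ladder} are found by the same three moves, the requirement $\operatorname{wt}(\operatorname{ran}\rho)<\theta_l$ being a decidable comparison of rationals.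
\item The parameters $m,k,\ell,L,p,N,g,\eta$ are computable from $\mathbf s,q,c,\epsilon$ and the fixed numbers $e_0,e_1$. The sets $\mathcal I,\mathcal J$ (a draw avoiding the events in Lemma~\ref{lem:grid}) and the pair $(i,j)$ in \eqref{eq:pair} are found by inspecting finitely many cases.
\end{itemize}
This completes the proof.
\end{proof}

\begin{thebibliography}{9}

\bibitem{DCR}
\emph{Degrees of Computability and Randomness},
\texttt{https://core.ac.uk/download/42605132.pdf}.

\bibitem{KMS}
Kjos-Hanssen, Miller, Solomon,
\emph{Lowness notions, measure and domination},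
J. London Math. Soc. 85 (2012).

\end{thebibliography}
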